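\title{Commuting maps of the interval without a common periodic point}

\begin{abstract}
We construct two commuting continuous maps of $[0,1]$ onto itself that have no common periodic point. The interval is obtained as an inverse limit of finite linear graphs, and the two maps are limits of commuting simplicial maps between these graphs, chosen so that for each $k$ some finite level already excludes common periodic points of periods at most $k$. We also show that for any commuting pair $f,g$ without a common periodic point all fixed point sets of the maps $f^ag^b$ are uncountable, and we determine which pairs of these maps have a common fixed point.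
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $f,g:[0,1]\to[0,1]$ be continuous maps that commute: $f(g(x))=g(f(x))$ for all $x$. For a selfmap $h$ we write $h^n$ for the $n$-fold composition, $h^0$ for the identity, and $\operatorname{Fix}(h)$ for the set of fixed points. A point $x$ is \emph{periodic} for $h$ if $h^n(x)=x$ for some $n\ge1$, and a \emph{common periodic point} of $f$ and $g$ is a point that is periodic for both.

Commutation ties the fixed points of one map to the dynamics of the other. If $f(x)=x$, then $f(g(x))=g(f(x))=g(x)$, so $g$ maps the closed set $\operatorname{Fix}(f)$ into itself, and this set is nonempty by the intermediate value theorem. Suppose that $\operatorname{Fix}(f)$ has finitely many components. Each of them is a point or a closed interval, and $g$ maps components into components. Hence $g^n(K)\subset K$ for some component $K$ and some $n\ge1$, and the intermediate value theorem gives a point with $x=f(x)=g^n(x)$. This covers every polynomial $f$, and it gives $n=1$ when $\operatorname{Fix}(f)$ is connected. In general $n=1$ is too much to ask: Boyce and Huneke showed that two commuting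 continuous selfmaps of $[0,1]$ need not have a common fixed point. On the other hand, Schwartz showed that a point with $x=f(x)=g^n(x)$ exists whenever $f$ has a continuous derivative. It is then natural to expect that periodic points repair the failure for fixed points, and the following conjecture is posed in \cite{source}.

\begin{quote}
\emph{If $f$ and $g$ are commuting continuous selfmaps of $[0,1]$, then they have a common periodic point.}
\end{quote}

A common periodic point is a common fixed point of $f^p$ and $g^q$ for some $p,q\ge1$. So the conjecture has infinitely many chances to hold, and a counterexample must show the phenomenon of Boyce and Huneke for all pairs $f^p,g^q$ at once. We prove that this can happen.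

\begin{theorem}\label{thm:main}
There are commuting continuous maps $f,g:[0,1]\to[0,1]$ without a common periodic point. They can be chosen surjective.
\end{theorem}

By the theorem of Schwartz, neither map can have a continuous derivative. The next result describes further constraints on every such pair.

\begin{theorem}\label{thm:any}
Let $f,g:[0,1]\to[0,1]$ be commuting continuous maps without a common periodic point.
\begin{enumerate}
\item[(a)] There is no finite nonempty set $S\subset[0,1]$ with $f(S)\subset S$ and $g(S)\subset S$.
\item[(b)] For $(a,b),(c,d)\in\mathbb Z_{\ge0}^2\setminus\{0\}$, the maps $f^ag^b$ and $f^cg^d$ have a common fixed point if and only if $ad=bc$.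
\item[(c)] For every $(a,b)\in\mathbb Z_{\ge0}^2\setminus\{0\}$ the set $\operatorname{Fix}(f^ag^b)$ is uncountable.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:arc}
Every metrizable space that contains an arc admits two commuting continuous selfmaps without a common periodic point.
\end{corollary}

The proof of Theorem~\ref{thm:main} is a finite combinatorial construction repeated infinitely often. We build finite linear graphs $X_n$, where $X_{n+1}$ arises from $X_n$ by blowing up each vertex to a linear graph. Besides the collapsing map $\pi:X_{n+1}\to X_n$ there are two simplicial maps $f,g:X_{n+1}\to X_n$, and the three maps $\pi,f,g$ commute. In the inverse limit, which is an arc, $\pi$ becomes the identity and $f,g$ become the desired maps. A common periodic point with periods $p$ and $q$ leaves a trace at every high level, namely a vertex $x$ with $f^p(x)=\pi^p(x)$ and $g^q(x)=\pi^q(x)$. It therefore suffices to reach, for each $k$, one level without such vertices for $p,q\le k$. This reduction is carried out in Section~\ref{sec:towers}. Section~\ref{sec:first} treats $k=1$ by hand. Section~\ref{sec:stage} shows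 how to add one level while keeping many choices free, Section~\ref{sec:epoch} uses the choices to exclude periods up to $k$, and Section~\ref{sec:consequences} proves Theorem~\ref{thm:any} and Corollary~\ref{cor:arc}.

\section{Towers of chains and their limit maps}\label{sec:towers}

\subsection{Chains, simplicial maps and expansions}

A \emph{chain} $X$ is a compact interval subdivided by \emph{vertices} $x_1<\dots<x_r$ into \emph{edges} $[x_i,x_{i+1}]$ of length one; the case $r=1$ of a single point is allowed. We write $V(X)$ and $E(X)$ for the sets of vertices and edges. A \emph{subchain} is an interval $[x_i,x_j]$ with $i\le j$. A map of chains is \emph{simplicial} if it sends vertices to vertices and if on each edge it is either constant or an isometry onto an edge. An assignment on vertices that sends consecutive vertices to equal or consecutive vertices extends to exactly one simplicial map. In particular, simplicial maps that agree on vertices are equal. Compositions of simplicial maps are simplicial. An \emph{isomorphism} is a bijective simplicial map; it may reverse the order.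

An \emph{expansion} $X'$ of $X$ is obtained by replacing each vertex $v$ by a chain $I_v$, the \emph{fiber} over $v$. An edge $e=[v,v']$ of $X$ remains an edge of $X'$ and joins the last vertex of $I_v$ to the first vertex of $I_{v'}$; these two vertices are the \emph{ends of $I_v$ and $I_{v'}$ incident to $e$}. Thus $E(X)\subset E(X')$, and the other edges of $X'$ lie in the fibers. The simplicial map $\pi:X'\to X$ collapses $I_v$ to $v$ and is the identity on the edges of $X$. It is onto and nondecreasing, and $\pi^{-1}(v)=I_v$.

\subsection{Towers}

\begin{definition}\label{def:tower}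
A \emph{tower} consists of chains $X_n$ and simplicial maps $f_n,g_n:X_{n+1}\to X_n$ for $n\ge-1$, with $V_n=V(X_n)$, such that $X_{-1}=\{*\}$ and $X_0=\{o\}$ are points, $X_1$ has two vertices, each $X_{n+1}$ is an expansion of $X_n$, every fiber $I_v$ with $v\in V_n$, $n\ge0$, has at least two vertices, and
\begin{enumerate}
\item[(T1)] $\pi f_n=f_{n-1}\pi$ and $\pi g_n=g_{n-1}\pi$ on $X_{n+1}$ for $n\ge0$;
\item[(T2)] $f_{n-1}g_n=g_{n-1}f_n$ on $X_{n+1}$ for $n\ge0$;
\item[(T3)] if $e\in E(X_n)$, $n\ge1$, and $f_{n-1}(e)$ is a vertex, then $f_n(e)$ is a vertex; likewise for $g$.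
\end{enumerate}
A \emph{tower of height $n$} consists of $X_{-1},\dots,X_n$ and the maps between them, subject to these conditions as far as they are defined.
\end{definition}

Here $I_*=X_0$ and $I_o=X_1$; the level $-1$ is there only to let the induction start without exceptions. We regard the sets $V_n$ as disjoint, so that every vertex has a level, and we omit the subscripts of $f_n,g_n$ when the level of the argument is clear. Each of $\pi,f,g$ lowers the level by one, and (T1), (T2) say that they commute. Condition (T1) is equivalent to
\begin{equation}\label{eq:fibers}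
f(I_u)\subset I_{f(u)}\quad\text{and}\quad g(I_u)\subset I_{g(u)}\qquad(u\in V_n,\ n\ge0).
\end{equation}
Indeed, (T1) gives $\pi f(x)=f(u)$ for $x\in I_u$; conversely, \eqref{eq:fibers} says that the simplicial maps $\pi f$ and $f\pi$, and likewise $\pi g$ and $g\pi$, agree on vertices.

An edge, unlike a vertex, belongs to all levels from some level on. Its \emph{birth} is the least $j$ with $e\in E(X_j)$. The purpose of (T3) is to make the behavior of $f$ on an edge independent of the level.

\begin{lemma}\label{lem:edges}
Let $e$ be an edge of birth $j$ in a tower, possibly of finite height. Either $f_{n-1}(e)$ is a vertex for all $n\ge j$, or there is an edge $f(e)$ of birth less than $j$ with $f_{n-1}(e)=f(e)$ for all $n\ge j$. The same holds for $g$.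
\end{lemma}

\begin{proof}
If $f_{n-1}(e)$ is a vertex, so is $f_n(e)$ by (T3). If $f_{n-1}(e)=\varepsilon$ is an edge of $X_{n-1}$, then $\pi f_n(e)=f_{n-1}\pi(e)=\varepsilon$ by (T1). The only vertex or edge of $X_n$ whose image under $\pi$ is $\varepsilon$ is $\varepsilon$ itself, so $f_n(e)=\varepsilon$. By induction the alternative is decided at $n=j$, where $f_{j-1}(e)\subset X_{j-1}$.
\end{proof}

In the first case we say that $f$ \emph{collapses} $e$, in the second that $f$ \emph{moves} $e$. The edge of $X_1$ is collapsed by $f$ and by $g$, because $X_0$ has no edges. Without (T3), an edge collapsed by $f_{n-1}$ could be sent by $f_n$ onto an edge inside a fiber of $X_n$, which may be younger than $e$; the decrease of the birth, on which Lemma~\ref{lem:vertexthreads} rests, would be lost.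

\subsection{The limit}

Let $X_\infty$ be the inverse limit of the $X_n$ along $\pi$: the set of \emph{threads} $x=(x_n)_{n\ge-1}$ with $x_n\in X_n$ and $\pi(x_{n+1})=x_n$, with the topology induced from $\prod_nX_n$. The projections $X_\infty\to X_n$ are onto because the maps $\pi$ are onto. Define
\[
(f_\infty x)_n=f_n(x_{n+1}),\qquad (g_\infty x)_n=g_n(x_{n+1}).
\]

\begin{proposition}\label{prop:arc}
For every tower, $X_\infty$ is homeomorphic to $[0,1]$, and $f_\infty,g_\infty$ are commuting continuous selfmaps of $X_\infty$.
\end{proposition}

\begin{proof}
Let $K_n\subset\prod_jX_j$ be the set of sequences with $\pi(x_{j+1})=x_j$ for $j<n$. It is homeomorphic to $X_n\times\prod_{j>n}X_j$, hence compact and connected. The space $X_\infty$ is the intersection of the decreasing sequence $K_n$, and a decreasing intersection of compact connected subsets of a metrizable space is compact and connected.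

For an edge $e$ and $n\ge\operatorname{birth}(e)$ let $c_e:X_n\to[0,1]$ be $0$ to the left of $e$, $1$ to the right of $e$, and the increasing coordinate on $e$. These nondecreasing functions satisfy $c_e\circ\pi=c_e$, so they define a continuous function $c_e$ on $X_\infty$. There are countably many edges. Choose weights $w_e>0$ with $\sum_ew_e=1$ and put $h=\sum_ew_ec_e$, a uniform limit of continuous functions with values in $[0,1]$.

We show that $h$ is injective. Let $x\ne y$ be threads, named so that $x_n<y_n$ for some $n$. Since $\pi$ is nondecreasing, $x_m\ge y_m$ for some $m\ge n$ would force $x_n\ge y_n$; hence $x_m<y_m$ for all $m\ge n$, and $c_{e}(x)\le c_{e}(y)$ for every edge $e$. Some edge of $X_n$ meets $[x_n,y_n]$ in a nondegenerate interval, and for this edge the inequality is strict. So $h(x)<h(y)$. The first vertices of the $X_n$ form a thread on which $h=0$, and the last vertices form a thread on which $h=1$. The image of $h$ is connected, so it is $[0,1]$, and a continuous bijection from a compact space onto $[0,1]$ is a homeomorphism.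

By (T1), $\pi f_n(x_{n+1})=f_{n-1}(x_n)$, so $f_\infty x$ is a thread. Each coordinate of $f_\infty$ is continuous, hence so is $f_\infty$, and the same applies to $g_\infty$. By (T2),
\[
(f_\infty g_\infty x)_n=f_ng_{n+1}(x_{n+2})=g_nf_{n+1}(x_{n+2})=(g_\infty f_\infty x)_n.\qedhere
\]
\end{proof}

Under $h$ an edge $e$ becomes an interval of length $w_e$, since every other $c_{e'}$ is constant on $e$. Let $V_\infty$ be the set of threads all of whose coordinates are vertices. The recurrent dynamics lives on $V_\infty$.

\begin{lemma}\label{lem:vertexthreads}
Every periodic point of $f_\infty$ lies in $V_\infty$.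
\end{lemma}

\begin{proof}
Simplicial maps send vertices to vertices, so $f_\infty(V_\infty)\subset V_\infty$. Let $x\notin V_\infty$. Some $x_n$ is an interior point of an edge $e$. Since $\pi$ is the identity on old edges and collapses new ones, $x_m$ is the same interior point of $e$ for all $m\ge\operatorname{birth}(e)$ and is a vertex for $m<\operatorname{birth}(e)$. So $e$ is determined by $x$; we say that $x$ lies in $e$. If $f$ moves $e$, then $f_\infty x$ lies in $f(e)$, which has smaller birth. If $f$ collapses $e$, then every $f_n(x_{n+1})$ is a vertex and $f_\infty x\in V_\infty$. Along the orbit of $x$ the birth thus decreases strictly until the orbit enters $V_\infty$, which it never leaves. So the orbit does not return to $x$.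
\end{proof}

\subsection{Suspect vertices}

\begin{definition}\label{def:suspect}
Let $m\ge k\ge1$. A vertex $x\in V_m$ is \emph{$k$-suspect} if there are $p,q\in\{1,\dots,k\}$ with $f^p(x)=\pi^p(x)$ and $g^q(x)=\pi^q(x)$.
\end{definition}

\begin{lemma}\label{lem:suspect}
\begin{enumerate}
\item[(a)] If $m\ge k$ and $x\in V_{m+1}$ is $k$-suspect, then $f(x)$ and $g(x)$ are $k$-suspect.
\item[(b)] Suppose that for every $k\ge1$ there is a level $m\ge k$ such that no vertex of $X_m$ is $k$-suspect. Then $f_\infty$ and $g_\infty$ have no common periodic point.
\end{enumerate}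
\end{lemma}

\begin{proof}
(a) Apply $f$, or $g$, to the equations $f^p(x)=\pi^p(x)$ and $g^q(x)=\pi^q(x)$, and use that $\pi,f,g$ commute.

(b) Suppose that $f_\infty^px=x=g_\infty^qx$ with $p,q\ge1$, and let $k=\max(p,q)$. By Lemma~\ref{lem:vertexthreads}, $x\in V_\infty$. For $m\ge k$ we have $f^p(x_m)=(f_\infty^px)_{m-p}=x_{m-p}=\pi^p(x_m)$ and $g^q(x_m)=(g_\infty^qx)_{m-q}=\pi^q(x_m)$. So every level $m\ge k$ contains a $k$-suspect vertex.
\end{proof}

\section{The first stage by hand: no common fixed point}\label{sec:first}

How much freedom is there in passing from height $n$ to height $n+1$? Let $u\in V_n$, and put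
\begin{equation}\label{eq:abw}
a=f(u),\qquad b=g(u),\qquad w=g(a)=f(b),
\end{equation}
so that $a,b\in V_{n-1}$ and $w\in V_{n-2}$, while $I_a,I_b\subset X_n$ and $I_w\subset X_{n-1}$. For a vertex $x$ of the future fiber $I_u$ let $\alpha=f(x)$ and $\beta=g(x)$. Conditions \eqref{eq:fibers} and (T2) require exactly that $(\alpha,\beta)$ be a \emph{node for $u$}, that is, a pair in $V(I_a)\times V(I_b)$ with $g(\alpha)=f(\beta)$. So the fiber $I_u$ together with the maps $f,g$ on it is the same as a walk through nodes, with one vertex for each term of the walk, in which each coordinate stays or moves along an edge at each step.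

Take $n=1$, and let $X_1$ have the vertices $y_1<y_2$ and the edge $e_1$. Here $a=b=o$ and $I_w=X_0$ is a point, so all four pairs $(y_i,y_j)$ are nodes; think of them as the corners of a square. A vertex of $I_u$ is $1$-suspect if and only if its node is $(u,u)$. So we let the walk over $y_1$ use the three corners other than $(y_1,y_1)$, and the walk over $y_2$ the three corners other than $(y_2,y_2)$. By (T3) both maps must collapse $e_1$, so the first walk has to end at the corner where the second begins, and we choose the corner $(y_2,y_1)$, which is allowed for both. The result is a chain $X_2$ with six vertices: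
\begin{center}
\begin{tabular}{c|cccccc}
$x$ & $x_1$ & $x_2$ & $x_3$ & $x_4$ & $x_5$ & $x_6$\\ \hline
$\pi(x)$ & $y_1$ & $y_1$ & $y_1$ & $y_2$ & $y_2$ & $y_2$\\
$f(x)$ & $y_1$ & $y_2$ & $y_2$ & $y_2$ & $y_1$ & $y_1$\\
$g(x)$ & $y_2$ & $y_2$ & $y_1$ & $y_1$ & $y_1$ & $y_2$
\end{tabular}
\end{center}
In $X_2$ the old edge is $e_1=[x_3,x_4]$. No column of the table is constant, so no vertex of $X_2$ is $1$-suspect. By the proof of Lemma~\ref{lem:suspect}(b) with $p=q=1$, \emph{every} tower that begins with these levels has limit maps without a common fixed point. We shall see in Example~\ref{ex:H2} that such towers exist.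

This is the whole idea: over each $u$, walk only where one of the two coordinates stays away from $u$. Three difficulties remain.
\begin{enumerate}
\item For $n\ge2$ the condition $g(\alpha)=f(\beta)$ is a real constraint. We need a supply of paths through nodes at every stage, and each stage must prepare this supply for the next one.
\item The walks over neighboring vertices must fit together across the edge between them. If both maps move that edge, the node at the end of the walk is forced, and it cannot be chosen to stay away from anything.
\item For $k\ge2$ we must compare $g^q(x)$ with $\pi^q(x)$ for all $q\le k$, so that the choices at $k$ successive stages interact. In the table every vertex is $2$-suspect, since $f^2$, $g^2$ and $\pi^2$ all map $X_2$ to the point $o$.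
\end{enumerate}

\section{Adding one level}\label{sec:stage}

\subsection{Legs, rows and columns}

To produce nodes, we want to solve $f(\beta)=g(\alpha)$ for $\beta$ as a simplicial function of $\alpha$. This is possible when $f$ has a section over $I_w$ with values in $I_b$.

\begin{definition}
Let $v\in V_j$, $j\ge0$. An \emph{$f$-leg} of $I_v$ is a subchain $\lambda\subset I_v$ that $f$ maps isomorphically onto $I_{f(v)}$; the inverse is denoted $s_\lambda:I_{f(v)}\to\lambda$. A \emph{$g$-leg} of $I_v$ is a subchain $\mu\subset I_v$ that $g$ maps isomorphically onto $I_{g(v)}$, with inverse $s_\mu$.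
\end{definition}

Consider a tower of height $n\ge1$, a vertex $u\in V_n$, and $a,b,w$ as in \eqref{eq:abw}. Let $\lambda$ be an $f$-leg of $I_b$ and $\mu$ a $g$-leg of $I_a$; both are mapped onto $I_w$. By \eqref{eq:fibers}, $g(I_a)\subset I_w$ and $f(I_b)\subset I_w$, so we can define the \emph{row} and the \emph{column}
\[
R_\lambda=\{(\alpha,s_\lambda g(\alpha)):\alpha\in V(I_a)\},\qquad
C_\mu=\{(s_\mu f(\beta),\beta):\beta\in V(I_b)\}.
\]
Their elements are nodes for $u$. Conversely, a node $(\alpha,\beta)$ with $\beta\in\lambda$ lies in $R_\lambda$, because $\beta=s_\lambda f(\beta)=s_\lambda g(\alpha)$, and a node with $\alpha\in\mu$ lies in $C_\mu$ for the same reason. A \emph{row step} in $R_\lambda$ goes from one node of $R_\lambda$ to another while $\alpha$ moves along an edge $\varepsilon$ of $I_a$. If $g$ collapses $\varepsilon$, then $\beta$ stays; if $g$ moves $\varepsilon$, then $\beta$ moves along the edge $\delta=s_\lambda(g(\varepsilon))$, which satisfies $f(\delta)=g(\varepsilon)$. A \emph{column step} in $C_\mu$ is defined with the roles of the coordinates exchanged. A \emph{traversal} of $R_\lambda$ is a sequence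 of row steps in $R_\lambda$ along which $\alpha$ runs monotonically from one end of $I_a$ to the other, and a traversal of $C_\mu$ is a sequence of column steps along which $\beta$ runs monotonically through $I_b$.

Rows and columns answer the first difficulty, for two reasons. First, a traversal of a row, read as a piece of the new fiber $I_u$, is an $f$-leg of $I_u$, and a traversal of a column is a $g$-leg; so the supply of legs renews itself. Second, we can pass from any row or column to any other.

\begin{lemma}\label{lem:connected}
Every row and every column for $u$ has at least two nodes. In a family of rows and columns for $u$ that contains at least one row and at least one column, any two nodes are joined by a sequence of row and column steps within the family.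
\end{lemma}

\begin{proof}
The fibers $I_a$ and $I_b$ have at least two vertices because $n-1\ge0$. Each row and each column is connected by its own steps. For $z\in V(I_w)$ the pair $(s_\mu z,s_\lambda z)$ is a node with first coordinate in $\mu$ and second coordinate in $\lambda$, so it lies in $R_\lambda\cap C_\mu$. Thus every row meets every column.
\end{proof}

For $n=1$ the legs are the single vertices $\{y_i\}$ of $I_o$, and the rows and columns are the sides of the square in Section~\ref{sec:first}. Figure~\ref{fig:grid} shows a case with $n=2$, read off from the table: for $u=x_1$ we have $a=y_1$, $b=y_2$, $w=o$.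

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\foreach \x in {1,2,3} \foreach \y in {1,2,3} \draw[gray] (\x,\y) circle (1.5pt);
\draw[very thick] (1,1)--(2,1)--(3,2);
\draw[thick,dashed] (1.93,1.07)--(2.92,2.06)--(2.92,3);
\fill (1,1) circle (2pt) (2,1) circle (2pt) (3,2) circle (2pt) (3,3) circle (2pt);
\node at (1,0.55) {$x_1$}; \node at (2,0.55) {$x_2$}; \node at (3,0.55) {$x_3$};
\node at (0.5,1) {$x_4$}; \node at (0.5,2) {$x_5$}; \node at (0.5,3) {$x_6$};
\node at (3.6,0.55) {$\alpha$}; \node at (0.5,3.5) {$\beta$};
\end{tikzpicture}
\caption{Pairs $(\alpha,\beta)$ with $\alpha\in\{x_1,x_2,x_3\}$ and $\beta\in\{x_4,x_5,x_6\}$, where $g$ takes the values $y_2,y_2,y_1$ on $x_1,x_2,x_3$ and $f$ takes the values $y_2,y_1,y_1$ on $x_4,x_5,x_6$. The filled points are the nodes, where $g(\alpha)=f(\beta)$. Solid: the row of the $f$-leg $[x_4,x_5]$. Dashed: the column of the $g$-leg $[x_2,x_3]$.}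
\label{fig:grid}
\end{figure}

\subsection{The inductive hypothesis}

We turn to the second difficulty. Let $e=[u,u']$ be an edge of $X_n$. If $f$ moves $e$, then by Lemma~\ref{lem:edges} the new map $f_n$ must still send $e$ onto $f(e)$. So the first coordinate $\alpha$ of the last term of the walk over $u$ has to be the end of $I_a$ incident to $f(e)$. If $g$ moves $e$ too, then $\beta$ is forced as well, and two things can go wrong. The forced pair need not be a node: if $g$ collapses $f(e)$ and $f$ collapses $g(e)$, then $g(\alpha)$ and $f(\beta)$ are two vertices of $I_w$ with no reason to be equal. Condition (E) below excludes this. And the forced node need not lie on a row or column; condition (C) provides a leg that reaches the required end of the fiber.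

For an edge $e$ let $F(e)$ be the largest $i\ge0$ such that $f^i(e)$ is defined as an edge, and let $G(e)$ be the same number for $g$. They are finite by Lemma~\ref{lem:edges}, and $F(e)\ge1$ means that $f$ moves $e$.

\begin{definition}\label{def:H}
For $n\ge1$, hypothesis $H_n$ says that we are given a tower of height $n$ with the following data and properties.
\begin{enumerate}
\item[(L)] For each $v\in V_j$, $0\le j\le n-1$, there are nonempty finite sets $\mathcal L_f(v)$ of $f$-legs and $\mathcal L_g(v)$ of $g$-legs of $I_v$, called \emph{designated}. For $j\ge1$ there are maps $g_*:\mathcal L_f(v)\to\mathcal L_f(g(v))$ and $f_*:\mathcal L_g(v)\to\mathcal L_g(f(v))$ with $g(\lambda)\subset g_*\lambda$ and $f(\mu)\subset f_*\mu$.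
\item[(E)] If $f$ and $g$ both move $e\in E(X_n)$, then $f$ moves $g(e)$, $g$ moves $f(e)$, and $f(g(e))=g(f(e))$.
\item[(C)] For $v\in V_{n-1}$ and $\delta\in E(X_{n-1})$ incident to $v$ with $F(\delta)+G(\delta)\ge1$, there is a designated leg $\iota(v,\delta)$ of $I_v$, the \emph{end leg}, that contains the end of $I_v$ incident to $\delta$. It lies in $\mathcal L_f(v)$ if $F(\delta)\ge G(\delta)$ and in $\mathcal L_g(v)$ if $G(\delta)>F(\delta)$.
\end{enumerate}
\end{definition}

The maps $g_*$ and $f_*$ record the row or column from which a leg was made; they will let us follow $g^q(x)$ and $f^p(x)$ down the tower. The rule in (C) that selects the type of the end leg is explained in Section~\ref{sec:epoch}. Hypothesis $H_1$ holds with the constant maps and $\mathcal L_f(o)=\mathcal L_g(o)=\{\{y_1\},\{y_2\}\}$: no edge of $X_1$ is moved, and $X_0$ has no edges.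

\begin{example}\label{ex:H2}
The tower of height $2$ in Section~\ref{sec:first} satisfies $H_2$. Designate the $f$-legs $[x_1,x_2]$ and $[x_4,x_5]$, with $g_*$ equal to $\{y_2\}$ and $\{y_1\}$, and the $g$-legs $[x_2,x_3]$ and $[x_5,x_6]$, with $f_*$ equal to $\{y_2\}$ and $\{y_1\}$. No edge of $X_2$ is moved by both maps, so (E) holds, and (C) is void because $F(e_1)=G(e_1)=0$. By Proposition~\ref{prop:stage} this tower can be continued indefinitely.
\end{example}

\begin{lemma}\label{lem:FG}
Assume $H_n$ and let $e\in E(X_n)$.
\begin{enumerate}
\item[(a)] If $g$ moves $e$, then $F(g(e))=F(e)$ and $G(g(e))=G(e)-1$. If $f$ moves $e$, then $G(f(e))=G(e)$ and $F(f(e))=F(e)-1$.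
\item[(b)] $F(e)+G(e)\le\operatorname{birth}(e)-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The hypotheses used, (T2) and (E), are symmetric in $f$ and $g$, so we treat the first statement. The equation for $G$ is the definition. We prove $F(g(e))=F(e)$ by induction on $j=\operatorname{birth}(e)$; note that $j\ge2$. If $F(e)=0$, then $f_{j-1}(e)$ is a vertex, so $f_{j-2}(g(e))=g_{j-2}f_{j-1}(e)$ is a vertex by (T2), and $F(g(e))=0$. If $F(e)\ge1$, then by (E) the edge $f(g(e))=g(f(e))$ is defined. So $g$ moves the edge $f(e)$, which has smaller birth, and by induction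
\[
F(g(e))=1+F(f(g(e)))=1+F(g(f(e)))=1+F(f(e))=F(e).
\]

(b) We use induction on the birth. If neither map moves $e$, the left side is $0$. If $f$ moves $e$, then by (a) and induction $F(e)+G(e)=1+F(f(e))+G(f(e))\le\operatorname{birth}(f(e))\le\operatorname{birth}(e)-1$. If $g$ moves $e$, the same computation applies to $g(e)$.
\end{proof}

\subsection{One stage}

The passage from $H_n$ to $H_{n+1}$ is called \emph{stage $n$}. The following proposition lists what can be chosen freely and what the rest of the proof needs to know about the outcome.

\begin{proposition}\label{prop:stage}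
Assume $H_n$, $n\ge1$. Choose arbitrarily
\begin{itemize}
\item for each $e\in E(X_n)$ with $G(e)=0$, a leg $\lambda_e\in\mathcal L_f(b)$, where $b=g_{n-1}(e)$;
\item for each $e\in E(X_n)$ with $G(e)\ge1$ and $F(e)=0$, a leg $\mu_e\in\mathcal L_g(a)$, where $a=f_{n-1}(e)$;
\item for each $u\in V_n$, nonempty sets $P(u)\subset\mathcal L_f(g(u))$ and $Q(u)\subset\mathcal L_g(f(u))$;
\item an integer $r\ge1$.
\end{itemize}
Then the given tower and its data extend to height $n+1$ so that $H_{n+1}$ holds and the following is true for every $u\in V_n$, with $a=f(u)$ and $b=g(u)$.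
\begin{enumerate}
\item[(S1)] The legs in $\mathcal L_f(u)$ are pairwise disjoint, and each $\lambda\in P(u)$ equals $g_*\tilde\lambda$ for at least $r$ legs $\tilde\lambda\in\mathcal L_f(u)$. The same holds for $\mathcal L_g(u)$, $Q(u)$ and $f_*$.
\item[(S2)] For $e\in E(X_n)$ incident to $u$,
\[
\begin{array}{ll}
g_*\iota(u,e)=\iota(b,g(e))\ \text{ if }F(e)\ge G(e)\ge1, & g_*\iota(u,e)=\lambda_e\ \text{ if }F(e)\ge1,\ G(e)=0,\\[2pt]
f_*\iota(u,e)=\iota(a,f(e))\ \text{ if }G(e)>F(e)\ge1, & f_*\iota(u,e)=\mu_e\ \text{ if }G(e)\ge1,\ F(e)=0.
\end{array}
\]
\item[(S3)] Every vertex $x$ of $I_u$ satisfies $g(x)\in\lambda$ for some $\lambda\in P^+(u)$, or $f(x)\in\mu$ for some $\mu\in Q^+(u)$. Here $P^+(u)\subset\mathcal L_f(b)$ consists of $P(u)$, the legs $\lambda_e$ for $e$ incident to $u$ with $G(e)=0$, and the legs $\iota(b,g(e))$ for $e$ incident to $u$ with $F(e)\ge G(e)\ge1$. The set $Q^+(u)\subset\mathcal L_g(a)$ consists of $Q(u)$, the legs $\mu_e$ for $e$ incident to $u$ with $G(e)\ge1$, $F(e)=0$, and the legs $\iota(a,f(e))$ for $e$ incident to $u$ with $G(e)>F(e)\ge1$.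
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{Step 1: boundary nodes.} Let $e$ be an edge of $X_n$ with endpoints $u,u'$. Let $a,b,w$ belong to $u$ and $a',b',w'$ to $u'$ as in \eqref{eq:abw}. We define a node $\nu(u,e)=(\alpha,\beta)$ for $u$ and a node $\nu(u',e)=(\alpha',\beta')$ for $u'$ such that
\begin{enumerate}
\item[(B)] if $f$ moves $e$, then $\alpha,\alpha'$ are the ends of $I_a,I_{a'}$ incident to $f(e)$, and otherwise $\alpha=\alpha'$; if $g$ moves $e$, then $\beta,\beta'$ are the ends of $I_b,I_{b'}$ incident to $g(e)$, and otherwise $\beta=\beta'$.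
\end{enumerate}
This makes sense: if $f$ moves $e$, then $f(e)$ is the edge of $X_{n-1}$ with endpoints $a,a'$, and its endpoints in $X_n$ are $\alpha,\alpha'$; if $f$ collapses $e$, then $a=a'$. We also locate $\nu(u,e)$ on a row of $P^+(u)$ or a column of $Q^+(u)$. All definitions are symmetric in $u$ and $u'$, so what we prove for $u$ holds for $u'$.

Suppose first that both maps move $e$, so that (B) determines all four coordinates. Put $\varepsilon=f(e)$ and $\delta=g(e)$, which are edges of $X_{n-1}$. By (E), $\eta=g(\varepsilon)=f(\delta)$ is an edge, and it belongs to $X_{n-2}$. The map $g_{n-1}$ sends $\varepsilon\subset X_n$ onto $\eta\subset X_{n-1}$, so $g(\alpha)$ is an endpoint of $\eta$ in $X_{n-1}$, and it lies in $I_w$ by \eqref{eq:fibers}. In the same way $f_{n-1}$ sends $\delta$ onto $\eta$, so $f(\beta)$ is an endpoint of $\eta$ in $X_{n-1}$ that lies in $I_w$. Since $\eta\in E(X_{n-2})$, its two endpoints in $X_{n-1}$ lie in different fibers. Hence $g(\alpha)=f(\beta)$, and $(\alpha,\beta)$ is a node.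

\emph{Case 1: $F(e)\ge G(e)\ge1$.} By Lemma~\ref{lem:FG}(a), $F(\delta)=F(e)>G(e)-1=G(\delta)$. So (C) applies to $b$ and $\delta$, and $\iota(b,\delta)$ is a designated $f$-leg containing $\beta$. Hence $\nu(u,e)\in R_{\iota(b,\delta)}$.

\emph{Case 2: $F(e)\ge1$, $G(e)=0$.} Here $b=b'$, hence $w=w'$, and (B) determines $\alpha,\alpha'$. By Lemma~\ref{lem:FG}(a), $G(f(e))=0$, so $g$ collapses the edge $f(e)$ with endpoints $\alpha,\alpha'$, and $g(\alpha)=g(\alpha')$. Put $\beta=\beta'=s_{\lambda_e}g(\alpha)$. Then $\nu(u,e)\in R_{\lambda_e}$.

\emph{Case 3: $G(e)>F(e)\ge1$.} By Lemma~\ref{lem:FG}(a), $G(\varepsilon)=G(e)>F(e)-1=F(\varepsilon)$. So $\iota(a,\varepsilon)$ is a designated $g$-leg containing $\alpha$, and $\nu(u,e)\in C_{\iota(a,\varepsilon)}$.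

\emph{Case 4: $G(e)\ge1$, $F(e)=0$.} Here $a=a'$, hence $w=w'$, and (B) determines $\beta,\beta'$. Since $F(g(e))=0$, we have $f(\beta)=f(\beta')$. Put $\alpha=\alpha'=s_{\mu_e}f(\beta)$. Then $\nu(u,e)\in C_{\mu_e}$.

\emph{Case 5: $F(e)=G(e)=0$.} Here $a=a'$ and $b=b'$. Choose any $\alpha=\alpha'\in V(I_a)$ and put $\beta=\beta'=s_{\lambda_e}g(\alpha)$. Then $\nu(u,e)\in R_{\lambda_e}$.

In Cases 1 and 2 the vertex $\alpha$ is an end of $I_a$, so the row just named has a traversal that starts at $\nu(u,e)$. In Cases 3 and 4 the vertex $\beta$ is an end of $I_b$, so the column just named has a traversal that starts at $\nu(u,e)$. We call it the \emph{end traversal} for $(u,e)$.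

\emph{Step 2: the walk.} Fix $u\in V_n$, and let $e_-$ and $e_+$ be the edges of $X_n$ to the left and to the right of $u$, if they exist. Consider the family of the rows $R_\lambda$, $\lambda\in P^+(u)$, and the columns $C_\mu$, $\mu\in Q^+(u)$. It contains a row and a column because $P(u)$ and $Q(u)$ are nonempty, and it contains the boundary nodes by Step 1. Write down the following list of pieces: first, if $e_-$ exists, the end traversal for $(u,e_-)$, or the single node $\nu(u,e_-)$ in Case 5; then $r$ traversals of $R_\lambda$ for each $\lambda\in P(u)$ and $r$ traversals of $C_\mu$ for each $\mu\in Q(u)$; last, if $e_+$ exists, the end traversal for $(u,e_+)$ run backward, or the single node $\nu(u,e_+)$ in Case 5. By Lemma~\ref{lem:connected} we can join the last node of each piece to the first node of the next by steps within the family. If these two nodes coincide, we join them by a step followed by its reverse, which is possible because rows and columns have at least two nodes. The result is a finite walk $W_u$ that starts at $\nu(u,e_-)$ and ends at $\nu(u,e_+)$, when these exist, and in which the pieces occupy pairwise disjoint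 sets of terms.

Let $I_u$ be the chain with one vertex for each term of $W_u$, in order, and let $f_n$ and $g_n$ send a vertex to the first and second coordinate of its term. A piece that traverses a row $R_\lambda$ gives a subchain $\tilde\lambda\subset I_u$ that $f_n$ maps isomorphically onto $I_a$, with $g_n(\tilde\lambda)\subset\lambda$. We designate it as an $f$-leg and put $g_*\tilde\lambda=\lambda$. A piece that traverses a column $C_\mu$ gives a subchain $\tilde\mu$, which we designate as a $g$-leg with $f_*\tilde\mu=\mu$. No other legs are designated. For $e$ incident to $u$ in Cases 1--4, $\iota(u,e)$ is the leg given by the end traversal for $(u,e)$.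

\emph{Step 3: verification.} Inside $I_u$, consecutive vertices differ by a row or column step, so each coordinate stays or moves along an edge. Across an old edge $e$ the values of $f_n$ at the two endpoints are $\alpha,\alpha'$, which by (B) are the endpoints of $f(e)$ if $f$ moves $e$ and are equal otherwise; the same holds for $g_n$ and $\beta,\beta'$. So $f_n,g_n$ extend to simplicial maps, and (T3) holds. Condition (T1) holds in the form \eqref{eq:fibers}. Condition (T2) holds on vertices because all terms are nodes, hence everywhere. The fiber $I_u$ contains a copy of $I_a$, so it has at least two vertices.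

Property (L) holds because $P(u),Q(u)\ne\emptyset$ and $P^+(u)\subset\mathcal L_f(b)$, $Q^+(u)\subset\mathcal L_g(a)$. For old edges (E) persists by Lemma~\ref{lem:edges}. Let $e$ be a new edge that comes from a step in $R_\lambda$, so that $f(e)=\varepsilon$ is an edge of $I_a$. If $g$ moves $e$, then $\beta$ moves in this step, so $g$ moves $\varepsilon$, and $\delta=g(e)=s_\lambda(g(\varepsilon))$ satisfies $f(\delta)=g(\varepsilon)$. If $e$ comes from a step in $C_\mu$, then $g(e)=\delta$ is an edge of $I_b$; if $f$ moves $e$, then $f$ moves $\delta$, and $\varepsilon=f(e)=s_\mu(f(\delta))$ satisfies $g(\varepsilon)=f(\delta)$. This is (E). For (C), an edge $e\in E(X_n)$ with $F(e)+G(e)\ge1$ is in Case 1 or 2 if $F(e)\ge G(e)$, where $\iota(u,e)$ is an $f$-leg, and in Case 3 or 4 if $G(e)>F(e)$, where it is a $g$-leg; it contains the end of $I_u$ incident to $e$ because the end traversal is the first or last piece of $W_u$.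

Finally, (S1) holds because the pieces are disjoint, (S2) restates Cases 1--4, and (S3) holds because every term of $W_u$ lies on a row or column of the family.
\end{proof}

Every new edge is moved by $f$ or by $g$, so Case 5 occurs only for the edge of $X_1$. As an instance of Case 2, take $n=2$ and $e=[x_1,x_2]$ in Example~\ref{ex:H2}. Here $f(e)=e_1=[x_3,x_4]$ and $g_1(e)=y_2$, so $\lambda_e=[x_4,x_5]$ and $\nu(x_1,e)=(x_3,x_5)$. The walk over $x_1$ ends with the solid path of Figure~\ref{fig:grid}, run from left to right, and the walk over $x_2$ begins at $(x_4,x_5)$.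

\section{Excluding periods up to $k$}\label{sec:epoch}

\subsection{Safe legs}

In Section~\ref{sec:first} the walk over $u$ used only the row and the column of the leg that does not contain $u$: if $g(x)\in\lambda$ and $u\notin\lambda$, then $g(x)\ne\pi(x)$. For larger $k$ we follow $x$ down $k$ levels, where (L) confines $g^q(x)$ to the leg $g_*^{q-1}\lambda$.

\begin{definition}
Assume $H_n$ with $n\ge k\ge1$, and let $u\in V_n$. A leg $\lambda\in\mathcal L_f(g(u))$ is \emph{$k$-safe for $u$} if $\pi^i(u)\notin g_*^i\lambda$ for $0\le i\le k-1$. A leg $\mu\in\mathcal L_g(f(u))$ is \emph{$k$-safe for $u$} if $\pi^i(u)\notin f_*^i\mu$ for $0\le i\le k-1$.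
\end{definition}

The leg $g_*^i\lambda$ lies in the fiber over $g^{i+1}(u)\in V_{n-1-i}$, so it is defined since $n-1-i\ge0$, and it is a subchain of $X_{n-i}$, the level of $\pi^i(u)$.

\begin{lemma}\label{lem:safe}
Assume $H_{n+1}$ with $n\ge k$. Let $u\in V_n$ and let $x$ be a vertex of $I_u$. If $g(x)\in\lambda$ for a leg $\lambda\in\mathcal L_f(g(u))$ that is $k$-safe for $u$, or $f(x)\in\mu$ for a leg $\mu\in\mathcal L_g(f(u))$ that is $k$-safe for $u$, then $x$ is not $k$-suspect.
\end{lemma}

\begin{proof}
In the first case, (L) and induction give $g^q(x)\in g_*^{q-1}\lambda$ for $1\le q\le k$, while $\pi^q(x)=\pi^{q-1}(u)\notin g_*^{q-1}\lambda$. So $g^q(x)\ne\pi^q(x)$ for $1\le q\le k$. In the second case $f^p(x)\in f_*^{p-1}\mu$ and $\pi^p(x)\notin f_*^{p-1}\mu$ for $1\le p\le k$.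
\end{proof}

If all legs in $P^+(u)$ and $Q^+(u)$ were $k$-safe for $u$, then (S3) and Lemma~\ref{lem:safe} would finish the job in a single stage. Two things stand in the way.

First, safe legs must exist. For this we prepare many legs $\lambda_1,\dots,\lambda_N$ in each fiber such that, for each $i<k$, the legs $g_*^i\lambda_j$ are disjoint for different $j$. Then the vertex $\pi^i(u)$ spoils at most one index $j$, and $u$ spoils at most $k$ indices. With $2k+1$ indices there is also a leg that is safe for both endpoints of an edge, which was not the case in Section~\ref{sec:first}, where each of the two legs contained an endpoint of $e_1$. The preparation takes $k$ stages. Afterwards the walk over $u$ may use only safe rows, so the new fiber inherits legs only for the safe indices, and up to $k$ indices are lost at every stage. This dictates the size of $N$.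

Second, the end legs $\iota(b,g(e))$ and $\iota(a,f(e))$ are not ours to choose. A suspect vertex can survive on an end leg $\iota(u,e)$, but by (S2) and Lemma~\ref{lem:suspect}(a) its image is then a suspect vertex on the end leg of $g(e)$ or $f(e)$, one level down. This descent can only continue while both maps move the edge. The rule in (C) is made so that we always descend by the map with the smaller count, so that $\min(F,G)$ drops by one at each level. By Lemma~\ref{lem:FG}(b), $\min(F,G)<n/2$ on $E(X_n)$. Hence, if we begin to use safe legs at stage $m$, no such descent reaches from level $2m$ down to level $m$. Had we always descended by $g$, we would only obtain a lower bound for $G(e)$ that grows by one per level, and this does not contradict Lemma~\ref{lem:FG}(b).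

\subsection{One epoch}

\begin{proposition}\label{prop:epoch}
Let $k,t\ge1$, assume $H_t$, and put $m=t+k$ and $T=2m$. The choices in the stages $t,t+1,\dots,T$ can be made so that no vertex of $X_{T+1}$ is $k$-suspect.
\end{proposition}

\begin{proof}
Let $N=km+2k+1$. At each stage $n$ with $t\le n\le T$ we define, for $u\in V_n$, index sets $J(u),J'(u)\subset\{1,\dots,N\}$ and legs $\lambda_j(u)\in\mathcal L_f(u)$ for $j\in J(u)$ and $\mu_j(u)\in\mathcal L_g(u)$ for $j\in J'(u)$. They will be distinct for distinct $j$, hence disjoint by (S1), and for $n>t$ they will satisfy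
\begin{equation}\label{eq:chain}
J(u)\subset J(g(u)),\quad g_*\lambda_j(u)=\lambda_j(g(u)),\qquad
J'(u)\subset J'(f(u)),\quad f_*\mu_j(u)=\mu_j(f(u)).
\end{equation}
Throughout, $a=f(u)$ and $b=g(u)$.

\emph{Stage $t$.} Take $r=N$ and make the other choices arbitrarily. By (S1) we can pick $N$ distinct legs $\lambda_j(u)\in\mathcal L_f(u)$ and $N$ distinct legs $\mu_j(u)\in\mathcal L_g(u)$. Put $J(u)=J'(u)=\{1,\dots,N\}$.

\emph{Stages $t<n\le T$.} Take $r=1$, $P(u)=\{\lambda_j(b):j\in J(u)\}$ and $Q(u)=\{\mu_j(a):j\in J'(u)\}$, and let $\lambda_j(u)$, $\mu_j(u)$ be legs as in \eqref{eq:chain}, which exist by (S1) and are distinct because their images under $g_*$, $f_*$ are. For $t<n<m$ we put $J(u)=J'(u)=\{1,\dots,N\}$ and choose $\lambda_e,\mu_e$ arbitrarily. For $m\le n\le T$ we put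
\[
J(u)=\{j\in J(b):\lambda_j(b)\text{ is $k$-safe for }u\},\qquad
J'(u)=\{j\in J'(a):\mu_j(a)\text{ is $k$-safe for }u\}.
\]
We take $\lambda_e$ of the form $\lambda_j(b)$, where $b=g_{n-1}(e)$ and $j\in J(u)\cap J(u')$ for the endpoints $u,u'$ of $e$, and $\mu_e$ of the form $\mu_j(a)$, where $a=f_{n-1}(e)$ and $j\in J'(u)\cap J'(u')$.

\emph{These choices are possible.} Let $m\le n\le T$, $u\in V_n$, $j\in J(b)$ and $0\le i\le k-1$. The vertex $g^i(b)$ has level $n-1-i\ge m-k=t$, so \eqref{eq:chain} gives $g_*^i\lambda_j(b)=\lambda_j(g^i(b))$. For fixed $i$ these legs are disjoint for different $j$, so $\pi^i(u)$ lies in at most one of them. Hence $|J(u)|\ge|J(b)|-k$. Since $|J(v)|=N$ for $v\in V_{m-1}$, induction gives, for every $b\in V_{n-1}$,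
\[
|J(b)|\ge N-k(n-m)\ge N-km=2k+1.
\]
So $J(u)\ne\emptyset$. If $g$ collapses $e$, both endpoints $u,u'$ have the same $b$, and together they exclude at most $2k$ indices of $J(b)$, so $J(u)\cap J(u')\ne\emptyset$. The same count, with $f$, $a$, $\mu_j$ in place of $g$, $b$, $\lambda_j$, applies to $J'$.

Thus for $m\le n\le T$ and $u\in V_n$ the legs in $P(u)$ and $Q(u)$, and the legs $\lambda_e,\mu_e$ with $e$ incident to $u$, are $k$-safe for $u$.

\emph{Claim.} Let $m\le n\le T$, let $u\in V_n$, and let $e\in E(X_n)$ be incident to $u$ with $F(e)+G(e)\ge1$. If $\iota(u,e)$ contains a $k$-suspect vertex $x$, then $\min(F(e),G(e))\ge n-m+1$.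

We use induction on $n$. If $G(e)=0$, then $g(x)\in g_*\iota(u,e)=\lambda_e$ by (S2), and if $F(e)=0$, then $f(x)\in\mu_e$. These legs are $k$-safe for $u$, so Lemma~\ref{lem:safe} shows that $x$ is not $k$-suspect. Hence $\min(F(e),G(e))\ge1$, which settles $n=m$. Let $n>m$. If $F(e)\ge G(e)\ge1$, put $\delta=g(e)\in E(X_{n-1})$. By (S2), $g(x)\in\iota(b,\delta)$, and $g(x)$ is $k$-suspect by Lemma~\ref{lem:suspect}(a). The induction hypothesis and Lemma~\ref{lem:FG}(a) give
\begin{equation}\label{eq:desc1}
n-m\le\min(F(\delta),G(\delta))\le G(e)-1=\min(F(e),G(e))-1.
\end{equation}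
If $G(e)>F(e)\ge1$, put $\varepsilon=f(e)$. Then $f(x)\in\iota(a,\varepsilon)$ is $k$-suspect, and
\begin{equation}\label{eq:desc2}
n-m\le\min(F(\varepsilon),G(\varepsilon))\le F(e)-1=\min(F(e),G(e))-1.
\end{equation}
This proves the claim.

Now suppose that a vertex $x$ of $I_u$, $u\in V_T$, is $k$-suspect. By (S3) and Lemma~\ref{lem:safe}, $g(x)$ lies in a leg of $P^+(u)$ that is not $k$-safe for $u$, or $f(x)$ lies in a leg of $Q^+(u)$ that is not $k$-safe for $u$. So there is an edge $e\in E(X_T)$ incident to $u$ such that either $F(e)\ge G(e)\ge1$ and $g(x)\in\iota(b,g(e))$, or $G(e)>F(e)\ge1$ and $f(x)\in\iota(a,f(e))$. The vertex $g(x)$, respectively $f(x)$, is $k$-suspect by Lemma~\ref{lem:suspect}(a). The claim at level $T-1\ge m$ yields \eqref{eq:desc1}, respectively \eqref{eq:desc2}, with $n=T$. Therefore $F(e)+G(e)\ge2(T-m+1)=T+2$. But Lemma~\ref{lem:FG}(b) gives $F(e)+G(e)\le T-1$, a contradiction.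
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Put $t_1=1$ and $t_{k+1}=2(t_k+k)+1$. Starting from $H_1$, apply Proposition~\ref{prop:epoch} successively for $k=1,2,3,\dots$ with $t=t_k$; the $k$-th application leads from $H_{t_k}$ to $H_{t_{k+1}}$. A stage does not change the levels built before, so we obtain a tower in which no vertex of level $t_{k+1}\ge k$ is $k$-suspect. By Lemma~\ref{lem:suspect}(b) and Proposition~\ref{prop:arc}, $f_\infty$ and $g_\infty$ are commuting continuous selfmaps of $X_\infty\cong[0,1]$ without a common periodic point.

It remains to prove surjectivity. The map $f_0$ is onto the point $o$. Suppose that $f_{n-1}$ is onto, $n\ge1$, and let $a\in V_{n-1}$. A simplicial map sends an interior point of an edge to a vertex only if it is constant on that edge, so $a=f(u)$ for some vertex $u\in V_n$. Since $I_u$ contains an $f$-leg, $f_n(I_u)\supset I_a$. Hence the connected set $f_n(X_{n+1})$ contains all vertices of $X_n$, and $f_n$ is onto. The projection of $K=f_\infty(X_\infty)$ to $X_n$ is $f_n(X_{n+1})=X_n$. Given $x\in X_\infty$, choose $y^{(n)}\in K$ with $y^{(n)}_n=x_n$. Then $y^{(n)}$ and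 $x$ agree in all coordinates up to $n$, so $y^{(n)}\to x$, and $x\in K$ because $K$ is compact. The same argument with $g$-legs shows that $g_\infty$ is onto.
\end{proof}

\section{Properties of every pair without a common periodic point}\label{sec:consequences}

\begin{proof}[Proof of Theorem~\ref{thm:any}]
(a) Suppose that $S$ is finite and nonempty with $f(S),g(S)\subset S$. The sets $(fg)^n(S)$ form a decreasing sequence of nonempty finite sets, so the sequence is eventually equal to a nonempty set $S'$ with $fg(S')=S'$. From $f(fg)^n(S)=(fg)^nf(S)\subset(fg)^n(S)$ we get $f(S')\subset S'$, and $g(S')\subset S'$ in the same way. The map $fg=gf$ is a surjection of the finite set $S'$ onto itself, hence injective on $S'$. So $g$ and $f$ are injective on $S'$, hence permutations of $S'$, and every point of $S'$ is a common periodic point. This is a contradiction.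

(b) Let $ad=bc$. Write $(a,b)=i(r,s)$ with $i=\gcd(a,b)\ge1$, so that $\gcd(r,s)=1$ and $rd=sc$. If $r\ge1$, then $r$ divides $c$, say $c=jr$, and $d=js$; if $r=0$, then $s=1$, $c=0$, and we take $j=d$. In both cases $(c,d)=j(r,s)$ with $j\ge1$. A fixed point of $f^rg^s$, which exists by the intermediate value theorem, is fixed by $f^ag^b=(f^rg^s)^i$ and $f^cg^d=(f^rg^s)^j$.

Conversely, let $f^ag^bx=x=f^cg^dx$ with $ad\ne bc$. Exchanging the two pairs if necessary, we may assume $D=ad-bc\ge1$. Then
\[
x=(f^cg^d)^ax=g^{D}(f^ag^b)^cx=g^Dx,\qquad
x=(f^ag^b)^dx=f^{D}(f^cg^d)^bx=f^Dx,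
\]
so $x$ is a common periodic point, a contradiction.

(c) Let $K=\operatorname{Fix}(f^ag^b)$. It is nonempty and compact, and $g(K)\subset K$ because $g$ commutes with $f^ag^b$. Exchanging the roles of $f$ and $g$ if necessary, we may assume $a\ge1$. If $x\in K$ and $g^qx=x$ with $q\ge1$, then $x=(f^ag^b)^qx=f^{aq}g^{bq}x=f^{aq}x$, and $x$ is a common periodic point. So $g$ has no periodic point in $K$.

Suppose that $K$ is countable. A decreasing chain of nonempty closed subsets of $K$ that $g$ maps into themselves has an intersection of the same kind, by compactness. So Zorn's lemma gives a minimal nonempty closed set $Y\subset K$ with $g(Y)\subset Y$. By the Baire category theorem a nonempty compact metric space is not a countable union of nowhere dense sets; since $Y$ is a countable union of points, some point $y$ is isolated in $Y$. The closure of $\{g^n(y):n\ge1\}$ is a nonempty closed subset of $Y$ that $g$ maps into itself, so it equals $Y$. As $\{y\}$ is open in $Y$, we get $y=g^n(y)$ for some $n\ge1$, a contradiction.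
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:arc}]
Let $A$ be an arc in a metrizable space $X$, that is, a subspace homeomorphic to $[0,1]$. It is compact, hence closed. By Tietze's theorem every continuous map from a closed subset of $X$ to $[0,1]$ extends continuously to $X$; extending the identity of $A\cong[0,1]$ gives a continuous map $\rho:X\to A$ with $\rho(x)=x$ on $A$. Transport the maps $f,g$ of Theorem~\ref{thm:main} to $A$, and put $\hat f=f\rho$ and $\hat g=g\rho$. Since $f$ and $g$ take values in $A$, we have $\hat f\hat g=f\rho g\rho=fg\rho=gf\rho=g\rho f\rho=\hat g\hat f$. A periodic point of $\hat f$ lies in $\hat f(X)\subset A$, and on $A$ the maps $\hat f,\hat g$ agree with $f,g$. So a common periodic point of $\hat f$ and $\hat g$ would be a common periodic point of $f$ and $g$.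
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{On common fixed and periodic points of commuting functions},
\texttt{http://emis.maths.tcd.ie/journals/HOA/IJMMS/Volume21\_2/457939.pdf}

\end{thebibliography}
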